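# Normalized spacings of unequal exponential lifetimes increase in the hazard rate order

## Three lamps with rates 1/2, 1, 1

Three lamps burn independently with exponential lifetimes. One is slow, with rate $\tfrac12$; the other two have rate $1$. We watch the gaps between successive failures, and multiply each gap by the number of lamps burning during it. If all rates were equal to $\lambda$, this would make all three rescaled gaps exponential with rate $\lambda$. What happens with unequal rates?

*First gap.* Three lamps burn, with total rate $\tfrac52$. The gap is exponential with rate $\tfrac52$, and three times the gap, called $D_1$, is exponential with rate $\tfrac56$.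

*Second gap.* The slow lamp was the first to fail with probability $\frac{1/2}{5/2}=\tfrac15$, and then the total rate is $2$; otherwise the total rate is $\tfrac32$. Twice the gap, $D_2$, is therefore a mixture of exponentials with rates $1$ and $\tfrac34$:
$$\bar F_{D_2}(t)=\tfrac15e^{-t}+\tfrac45e^{-3t/4},\qquad f_{D_2}(t)=\tfrac15e^{-t}+\tfrac35e^{-3t/4}.$$

*Third gap.* The slow lamp is the last one with probability $\tfrac45\cdot\frac{1}{3/2}=\tfrac8{15}$. So
$$\bar F_{D_3}(t)=\tfrac7{15}e^{-t}+\tfrac8{15}e^{-t/2},\qquad f_{D_3}(t)=\tfrac7{15}e^{-t}+\tfrac4{15}e^{-t/2}.$$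

The hazard rates $f/\bar F$ at $t=0$ are $\tfrac56>\tfrac45>\tfrac{11}{15}$: the later gaps are the more reluctant to end. Is this true at all times? A mixture of exponentials has a nonincreasing hazard rate (this is checked in Section 3), so the hazard of $D_2$ stays at most $\tfrac45<\tfrac56$. For $D_2$ against $D_3$, put $u=e^{t/4}\ge1$. Then
$$\frac{\bar F_{D_3}(t)}{\bar F_{D_2}(t)}=\frac{7+8u^2}{3+12u},$$
whose derivative in $u$ has the sign of $16u(3+12u)-12(7+8u^2)=96u^2+48u-84$, and this is at least $60$ for $u\ge1$. So the ratio of survival functions increases, which says exactly that the hazard rate of $D_3$ is below that of $D_2$ at all times.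

The ratio of densities behaves differently:
$$\frac{f_{D_3}(t)}{f_{D_2}(t)}=\frac{7+4u^2}{3+9u},\qquad\text{with derivative of the sign of }8u(3+9u)-9(7+4u^2)=36u^2+24u-63,$$
which equals $-3<0$ at $u=1$. So the density ratio first *decreases*.

Two questions come out of this example. Are the hazard rates of the rescaled gaps ordered for every number of lamps and every choice of rates? And how far can one go beyond hazard rates?

## 1. The conjecture of Kochar and Korwar

Let $X_1,\dots,X_n$ be independent exponential random variables with hazard rates $\lambda_1,\dots,\lambda_n>0$, possibly unequal. Let $X_{1:n}\le\dots\le X_{n:n}$ be their order statistics, and $X_{0:n}\equiv0$.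

**Definition (normalized spacings).** $D^*_{i:n}=(n-i+1)(X_{i:n}-X_{i-1:n})$ for $i=1,\dots,n$.

The factor $n-i+1$ is the number of items alive during the $i$-th gap. In the example, $D_i=D^*_{i:3}$.

**Definition (two stochastic orders).** Let $X,Y$ be nonnegative and absolutely continuous, with densities $f_X,f_Y$ and survival functions $\bar F_X,\bar F_Y$. We write $X\le_{\rm hr}Y$ (hazard rate order) if $\bar F_Y(t)/\bar F_X(t)$ is nondecreasing in $t\ge0$, and $X\le_{\rm lr}Y$ (likelihood ratio order) if $f_Y(t)/f_X(t)$ is nondecreasing over the union of the supports.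

With the hazard rate $h=f/\bar F$ we have $(\log\bar F)'=-h$. So the logarithm of $\bar F_Y/\bar F_X$ has derivative $h_X-h_Y$, and, for the smooth positive densities of this talk, $X\le_{\rm hr}Y$ means $h_X\ge h_Y$ everywhere. It is standard that $\le_{\rm lr}$ implies $\le_{\rm hr}$. The lamps show that the converse fails: $D_2\le_{\rm hr}D_3$, but $D_2\not\le_{\rm lr}D_3$.

Kochar and Korwar proved $D^*_{1:n}\le_{\rm lr}D^*_{j:n}$ for $j\ge2$ and conjectured that the successive normalized spacings increase in the hazard rate order. They proved the case $n=3$; Torrado et al. proved the case $n=4$ and, for all $n$, $D^*_{2:n}\le_{\rm hr}D^*_{3:n}$. We prove the conjecture in full.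

**Theorem 1.** For every $n\ge2$ and all $\lambda_1,\dots,\lambda_n>0$,
$$D^*_{1:n}\le_{\rm hr}D^*_{2:n}\le_{\rm hr}\dots\le_{\rm hr}D^*_{n:n}.$$
If the $\lambda_i$ are not all equal, all the hazard inequalities are strict at every $t\ge0$.

## 2. Survivor sets

We use lack of memory in this form: if we know the times and identities of the first deaths and the set $S$ of items still alive, then the residual lifetimes are again independent exponentials with the same rates. So the time to the next death is exponential with rate $\sum_{j\in S}\lambda_j$, and the next to die is $k\in S$ with probability $\lambda_k/\sum_{j\in S}\lambda_j$.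

Let $N=\{1,\dots,n\}$. For $S\subseteq N$ and numbers $u_j$ write $u(S)=\sum_{j\in S}u_j$ and $u^S=\prod_{j\in S}u_j$. We write $S\cup k$ and $S\setminus k$ for $S\cup\{k\}$ and $S\setminus\{k\}$. It is convenient to count by the number $m$ of items alive. For $1\le m\le n$ let

- $R_m$ be the random set of the $m$ items alive after $n-m$ deaths,
- $W_m=X_{n-m+1:n}-X_{n-m:n}$ be the length of the phase with $m$ items alive,
- $A(S)=\lambda(S)/|S|$ be the average rate in $S$.

Then $D^*_{i:n}=mW_m$ with $m=n-i+1$. By lack of memory,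
$$P(R_m=S,\ W_m>s)=w_m(S):=P(R_m=S)\,e^{-s\lambda(S)},$$
and we set
$$\varphi_m(s)=\frac{\sum_{|S|=m}w_m(S)A(S)}{\sum_{|S|=m}w_m(S)}\qquad(s\ge0).\tag{1}$$
The denominator is the survival function of $W_m$, and minus its derivative is $\sum\lambda(S)w_m(S)=m\sum A(S)w_m(S)$. So $W_m$ has hazard rate $m\varphi_m(s)$, and $D^*_{i:n}=mW_m$ has hazard rate
$$h_{D^*_{i:n}}(t)=\tfrac1m\cdot m\,\varphi_m(t/m)=\varphi_m(t/m),\qquad m=n-i+1.$$

In the lamp example, $\varphi_3\equiv\tfrac56$ and $\varphi_2(0)=\tfrac15\cdot1+\tfrac45\cdot\tfrac34=\tfrac45$.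

## 3. A stronger inequality, at equal times

Theorem 1 compares $\varphi_m$ at $t/m$ with $\varphi_{m-1}$ at $t/(m-1)$. The next theorem compares them at the same point.

**Theorem 2.** For all $2\le m\le n$ and $s\ge0$, $\varphi_{m-1}(s)\le\varphi_m(s)$; that is, $\frac1{m-1}h_{W_{m-1}}(s)\le\frac1mh_{W_m}(s)$. The inequality is strict for every $s$ unless all $\lambda_i$ are equal, in which case equality holds.

**Theorem 2 implies Theorem 1.** Since $\frac{d}{ds}w_m(S)=-\lambda(S)w_m(S)=-mA(S)w_m(S)$, the quotient rule in (1) gives $\varphi_m'(s)=-m\,\mathrm{Var}(A)\le0$, the variance being taken under the probabilities proportional to $w_m(S)$. So each $\varphi_m$ is nonincreasing; this is the fact about mixtures that we used for the lamps. Let $m=n-i+1\ge2$. As $t/(m-1)\ge t/m$,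
$$h_{D^*_{i+1:n}}(t)=\varphi_{m-1}\!\left(\tfrac t{m-1}\right)\le\varphi_{m-1}\!\left(\tfrac tm\right)\le\varphi_m\!\left(\tfrac tm\right)=h_{D^*_{i:n}}(t),$$
that is, $D^*_{i:n}\le_{\rm hr}D^*_{i+1:n}$. If the rates are not all equal, the second inequality is strict for every $t\ge0$. $\square$

If all rates equal $\lambda$, then $A\equiv\lambda$ and all $\varphi_m$ equal $\lambda$. It remains to prove "$\le$" in general, and "$<$" when the rates are not all equal.

**Two items by hand.** Let the rates be $\alpha,\beta$. Then $\varphi_2\equiv\frac{\alpha+\beta}2$. The item of rate $\alpha$ survives with probability $\frac\beta{\alpha+\beta}$, so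
$$\varphi_1(s)=\frac{\alpha\beta\,(e^{-s\alpha}+e^{-s\beta})}{\beta e^{-s\alpha}+\alpha e^{-s\beta}},\qquad \varphi_1(s)\le\varphi_1(0)=\frac{2\alpha\beta}{\alpha+\beta}\le\frac{\alpha+\beta}2 .$$

## 4. One death at a time, and the tilt that spoils it

The natural plan is to condition on $R_m=T$ and let one more item die. Fast items tend to die first, so the average rate of the rest should go down. We use

**Chebyshev's inequality.** If $u$ is nondecreasing and $v$ is nonincreasing, then $E[uv]\le E[u]E[v]$ under any probability measure on the line for which these expectations are finite. To see it, take an independent copy $Z'$ of the variable $Z$ and expand $E[(u(Z)-u(Z'))(v(Z)-v(Z'))]\le0$. The inequality is strict if the product is negative with positive probability.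

Put $\gamma_k=\lambda_ke^{s\lambda_k}$, which is strictly increasing in $\lambda_k$. For $|S|=m-1$, lack of memory gives $P(R_{m-1}=S)=\sum_{k\notin S}P(R_m=S\cup k)\,\lambda_k/\lambda(S\cup k)$. Multiply by $e^{-s\lambda(S)}=e^{-s\lambda(S\cup k)}e^{s\lambda_k}$:
$$w_{m-1}(S)=\sum_{k\notin S}w_m(S\cup k)\,\frac{\gamma_k}{\lambda(S\cup k)}.\tag{2}$$
Collect the terms with $S\cup k=T$, and let $v(T)=w_m(T)\,\gamma(T)/\lambda(T)$. Then
$$\varphi_{m-1}(s)=\frac{\sum_{|T|=m}v(T)\Big[\sum_{k\in T}\frac{\gamma_k}{\gamma(T)}A(T\setminus k)\Big]}{\sum_{|T|=m}v(T)}.$$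
For a fixed $T$, $A(T\setminus k)=(\lambda(T)-\lambda_k)/(m-1)$ decreases in $\lambda_k$ while $\gamma_k$ increases. By Chebyshev, the bracket is at most the unweighted mean $\frac1m\sum_{k\in T}A(T\setminus k)=\frac1m\lambda(T)=A(T)$. Hence
$$\varphi_{m-1}(s)\le\frac{\sum_Tv(T)A(T)}{\sum_Tv(T)}.\tag{3}$$

**The case $m=n$ of Theorem 2 is now proved.** The only $T$ is $N$, so the right side of (3) is $A(N)=\varphi_n(s)$. If the rates are not all equal, Chebyshev's inequality is strict, because $(\gamma_k-\gamma_l)(A(N\setminus k)-A(N\setminus l))<0$ whenever $\lambda_k\ne\lambda_l$.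

For $s=0$ the plan also works for every $m$: then $\gamma=\lambda$, $v=w_m$, and (3) reads $\varphi_{m-1}(0)\le\varphi_m(0)$.

For $m<n$ and $s>0$ it stops at (3). The weights there are not $w_m(T)$ but $w_m(T)$ tilted by $\gamma(T)/\lambda(T)$, an average of $e^{s\lambda_k}$ over $T$, and this tilt can favor the sets with large $A(T)$. The lamps show it, with $m=2$: the set of the two fast lamps has $A=1$ and tilt $e^s$, while a set of one slow and one fast lamp has $A=\tfrac34$ and tilt $(e^{s/2}+2e^s)/3<e^s$. So, for every $s>0$, the right side of (3) is strictly *larger* than $\varphi_2(s)$, and (3) gives nothing.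

The law of $R_m$ gives little to work with here, because it mixes over the unknown time at which the phase with $m$ items begins. The remedy is to fix that time.

## 5. Freezing the clock

From here until the end of Section 8, $2\le m\le n-1$ and $s\ge0$ are fixed, and the items are numbered so that $\lambda_1\le\dots\le\lambda_n$.

At a fixed time $x$ the items are independently dead or alive, so the probability that exactly the set $S$ is alive is a product. For $x>0$ let
$$q_S(x)=e^{-\lambda(S)(x+s)}\prod_{j\notin S}(1-e^{-\lambda_jx}),$$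
which is $e^{-s\lambda(S)}$ times that probability. Let
$$y_j(x)=\frac{e^{-\lambda_js}}{e^{\lambda_jx}-1},\qquad d_j(x)=\frac{\lambda_j}{e^{\lambda_jx}-1},\qquad c_j(x)=\lambda_j+d_j(x)=\frac{\lambda_j}{1-e^{-\lambda_jx}},\qquad Q(x)=\prod_j(1-e^{-\lambda_jx}).$$

The following facts are immediate.

- $q_S=Q\,y^S$, since $\frac{1-e^{-\lambda x}}{e^{\lambda x}-1}=e^{-\lambda x}$.
- $d_j=\gamma_jy_j$, where $\gamma_j=\lambda_je^{s\lambda_j}$ does not depend on $x$.
- $y_j'/y_j=-\lambda_je^{\lambda_jx}/(e^{\lambda_jx}-1)=-c_j$, the prime being the derivative in $x$.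
- $y_j$ and $d_j$ are strictly decreasing in $\lambda_j$. For $d_j$, use that $(e^u-1)/u=\sum_{k\ge0}u^k/(k+1)!$ increases.
- $c_j$ is increasing in $\lambda_j$, because $(1-e^{-u})/u=\int_0^1e^{-uv}\,dv$ decreases.
- $q_S'=q_S\,(d(S^c)-\lambda(S))$, from the logarithmic derivative, since $\frac{\lambda_je^{-\lambda_jx}}{1-e^{-\lambda_jx}}=d_j$.

**Two formulas for $w_k(S)$.** Let $1\le|S|=k\le n-1$. The event $R_k=S$ means that $\max_{S^c}X<\min_SX$, and $\min_SX$ has density $\lambda(S)e^{-\lambda(S)x}$. So $P(R_k=S)=\int_0^\infty\lambda(S)e^{-\lambda(S)x}\prod_{j\notin S}(1-e^{-\lambda_jx})\,dx$. Also $q_S(0)=0$ because $S^c\ne\emptyset$, and $q_S(\infty)=0$ because $S\ne\emptyset$; hence $\int_0^\infty q_S'\,dx=0$. (Here $d_jq_S$ with $j\notin S$ is integrable, since $d_j(1-e^{-\lambda_jx})=\lambda_je^{-\lambda_jx}$.) Therefore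
$$w_k(S)=\int_0^\infty\lambda(S)\,q_S\,dx=\int_0^\infty d(S^c)\,q_S\,dx.\tag{4}$$
For $s=0$ the first integrand is the rate at which the process *leaves* the survivor set $S$ at time $x$, and the second is the rate at which it *enters* $S$.

**From $S$ to $S\cup k$.** For $k\notin S$, $q_Sd_k=Q\,y^S\gamma_ky_k$, so
$$q_S\,d_k=\gamma_k\,q_{S\cup k}.\tag{5}$$
Entering $S$ through the death of $k$ is leaving $S\cup k$. Put
$$g_k(x)=\sum_{|S|=k}q_Sd(S^c)=\sum_{|T|=k+1}\gamma(T)\,q_T=Q\sum_{|T|=k+1}\gamma(T)\,y^T,\qquad \int_0^\infty g_k\,dx=\sum_{|S|=k}w_k(S)\le1.\tag{6}$$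
For $s=0$, $g_k$ is the density of $X_{n-k:n}$. We use (4) and (6) for $k=m-1$ and $k=m$, both in $\{1,\dots,n-1\}$.

**The frozen $m$-subset law.** Let
$$\varepsilon(x)=\sum_{|T|=m}q_T(x),\qquad a(x)=\frac1{\varepsilon(x)}\sum_{|T|=m}q_T(x)A(T).$$
Let $E_x,\mathrm{Var}_x,\mathrm{Cov}_x$ refer to the random $m$-subset $T$ of $N$ with $P(T)\propto q_T(x)\propto y(x)^T$. So $a(x)=E_xA(T)=\frac1mE_x\lambda(T)$, and $a$ is bounded.

*The lamps, with $m=2$ and $s=0$.* With $z=e^{-x/2}$, the two fast lamps have $q=z^4(1-z)$, and each pair of one slow and one fast lamp has $q=z^3(1-z^2)$. The sum is $\varepsilon=z^3(1-z)(2+3z)$. So the fast pair has frozen probability $z/(2+3z)$, and $a(x)=\frac34+\frac14\cdot\frac{z}{2+3z}$, which decreases in $x$. As a check of (4), $dx=-2\,dz/z$ gives $\int_0^\infty2z^4(1-z)\,dx=4\int_0^1(z^3-z^4)\,dz=\frac15$, the probability found at the start.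

**The plan.** We average $a(x)$ over two densities of times:
$$\varphi_{m-1}(s)\ \le\ \frac{\int g_{m-1}\,a\,dx}{\int g_{m-1}\,dx}\ \le\ \frac{\int g_m\,a\,dx}{\int g_m\,dx}\ \le\ \varphi_m(s).\tag{7}$$
All integrals run over $(0,\infty)$ and are finite, since $\int g_k\,dx\le1$ and $a$ is bounded. For $s=0$ the middle inequality says that $a$, if it decreases, has a smaller mean at the later time $X_{n-m+1:n}$ than at $X_{n-m:n}$. The first inequality concerns each frozen time separately, and the third is an integration by parts. All three need facts about random subsets with $P(T)\propto y^T$.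

## 6. Subsets drawn with product weights

**Definition (conditional Poisson sampling).** Let $y_j>0$ for $j\in N$, and $1\le r\le n$. Let $T$ be the random $r$-subset of $N$ with $P(T)\propto y^T$. Write $\pi^{(r)}_k=P(k\in T)$ and $\pi^{(r)}_{kl}=P(k,l\in T)$. We write $\pi_k^{(r)}(B)$ when $N$ is replaced by $B$, and drop the superscript when $r$ is clear.

*Example.* For $n=3$, $y=(10,1,1)$, $r=2$, the sets $\{1,2\},\{1,3\},\{2,3\}$ have probabilities $\frac{10}{21},\frac{10}{21},\frac1{21}$. So $\pi_1=\frac{20}{21}$, $\pi_2=\pi_3=\frac{11}{21}$ and $\pi_{23}=\frac1{21}$.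

Let $e_k(B)=\sum_{T\subseteq B,|T|=k}y^T$, with $e_k(B)=0$ for $k<0$ or $k>|B|$. We recall **Newton's inequality**: if $\sum_{k=0}^pa_kz^k$ has positive coefficients and only real roots, then $a_k^2\ge\frac{(k+1)(p-k+1)}{k(p-k)}\,a_{k-1}a_{k+1}$ for $1\le k\le p-1$; in particular $a_k^2>a_{k-1}a_{k+1}$. Applied to $\prod_{j\in B}(1+zy_j)=\sum_ke_k(B)z^k$ this gives, for every integer $k$,
$$e_k(B)^2\ge e_{k-1}(B)\,e_{k+1}(B),\quad\text{strictly if }e_k(B)>0.\tag{8}$$
(For $k\le0$ or $k\ge|B|$ the right side is $0$.)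

**Lemma 1.** For $k\ne l$, $\pi_{kl}\le\pi_k\pi_l$, strictly if $1\le r\le n-1$.

*Proof.* Let $p_{11},p_{10},p_{01},p_{00}$ be the probabilities that both, only $k$, only $l$, or neither of $k,l$ lie in $T$. Then $\pi_k\pi_l-\pi_{kl}=(p_{11}+p_{10})(p_{11}+p_{01})-p_{11}(p_{11}+p_{10}+p_{01}+p_{00})=p_{10}p_{01}-p_{11}p_{00}$. With $R=N\setminus\{k,l\}$, these four probabilities are $y_ky_le_{r-2}(R)$, $y_ke_{r-1}(R)$, $y_le_{r-1}(R)$, $e_r(R)$, each divided by $e_r(N)$. So the difference is $\frac{y_ky_l}{e_r(N)^2}\big(e_{r-1}(R)^2-e_{r-2}(R)e_r(R)\big)\ge0$ by (8), and it is positive if $0\le r-1\le n-2$. $\square$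

**Lemma 2.** For numbers $\alpha_k,\beta_k$,
$$\mathrm{Cov}(\alpha(T),\beta(T))=\sum_{k<l}(\pi_k\pi_l-\pi_{kl})(\alpha_k-\alpha_l)(\beta_k-\beta_l).$$

*Proof.* Let $C_{kl}$ be the covariance of $1_{k\in T}$ and $1_{l\in T}$. It is symmetric, and its row sums are $\mathrm{Cov}(1_{k\in T},|T|)=0$ since $|T|=r$ is constant. Expand $\sum_{k,l}C_{kl}(\alpha_k-\alpha_l)(\beta_k-\beta_l)$: the terms with $\alpha_k\beta_k$ and $\alpha_l\beta_l$ vanish, and what is left is $-2\sum_{k,l}C_{kl}\alpha_k\beta_l=-2\,\mathrm{Cov}(\alpha(T),\beta(T))$. As $C_{kl}=\pi_{kl}-\pi_k\pi_l$ for $k\ne l$, this is the claim. $\square$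

**Lemma 3.** If $r\le n-1$ and $l\ne k$, then $\pi_l^{(r)}(N\setminus k)\ge\pi^{(r)}_l(N)$.

*Proof.* Given $k\notin T$, the set $T$ is an $r$-subset of $N\setminus k$ with weights $y^T$. So the left side is $P(l\in T\mid k\notin T)=\frac{\pi_l-\pi_{kl}}{1-\pi_k}\ge\frac{\pi_l-\pi_k\pi_l}{1-\pi_k}=\pi_l$ by Lemma 1; $\pi_k<1$ because $r\le n-1$. $\square$

Since $\sum_k\pi^{(r)}_k=r$, the vector $p^{(r)}=\pi^{(r)}/r$ is a probability vector. The next lemma says that small samples concentrate more on the heavy items. In the example, $p^{(1)}_1=\frac{10}{12}$ and $p^{(2)}_1=\frac{10}{21}$.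

**Lemma 4.** Let $y_1\ge\dots\ge y_n$, $J=\{1,\dots,b\}$ and $2\le m\le n-1$. Then $\frac1{m-1}\sum_{l\in J}\pi_l^{(m-1)}\ge\frac1m\sum_{l\in J}\pi_l^{(m)}$.

*Proof.* Let $i<j$, $R=N\setminus\{i,j\}$ and $r\le n-1$. As $\pi_i^{(r)}\propto y_ie_{r-1}(N\setminus i)=y_i(e_{r-1}(R)+y_je_{r-2}(R))$, and likewise for $j$,
$$\frac{\pi_i^{(r)}}{\pi_j^{(r)}}=\frac{y_i(1+y_j\tau_r)}{y_j(1+y_i\tau_r)},\qquad\tau_r=\frac{e_{r-2}(R)}{e_{r-1}(R)},$$
where $e_{r-1}(R)>0$. By (8), $\tau_r\le\tau_{r+1}$ as long as both are defined. The function $\tau\mapsto\frac{1+y_j\tau}{1+y_i\tau}$ has derivative of the sign of $y_j-y_i\le0$. So the ratio is nonincreasing in $r\le n-1$, and $p_i^{(m)}p_j^{(m-1)}\le p_i^{(m-1)}p_j^{(m)}$ for $i<j$. Sum over $i\in J$, $j\notin J$: $p^{(m)}(J)\,(1-p^{(m-1)}(J))\le p^{(m-1)}(J)\,(1-p^{(m)}(J))$, that is, $p^{(m)}(J)\le p^{(m-1)}(J)$. $\square$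

**Lemma 5.** Let $\gamma_j>0$ be constants and $L_k(B)=\sum_{T\subseteq B,|T|=k}\gamma(T)y^T$. For $1\le m\le n-1$, $L_m(N)/L_{m+1}(N)$ is nonincreasing in each $y_j$.

*Proof.* Fix $j$, let $B=N\setminus j$, and write $e_k=e_k(B)$, $L_k=L_k(B)$. Separating the sets that contain $j$ gives $L_k(N)=y_j(\gamma_je_{k-1}+L_{k-1})+L_k$. So the ratio is a quotient of two affine functions of $y_j$, and its derivative has the sign of
$$(\gamma_je_{m-1}+L_{m-1})L_{m+1}-L_m(\gamma_je_m+L_m)=\gamma_j\,(e_{m-1}L_{m+1}-e_mL_m)+(L_{m-1}L_{m+1}-L_m^2).$$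
We show that both parentheses are at most $0$.

*First parenthesis.* We have $L_k=\sum_{i\in B}\gamma_iy_ie_{k-1}(B\setminus i)$. Fix $i$ and write $e'_k=e_k(B\setminus i)$, so $e_k=e'_k+y_ie'_{k-1}$. Then $e_me'_{m-1}-e_{m-1}e'_m=y_i\big(e_{m-1}'^{\,2}-e'_{m-2}e'_m\big)\ge0$ by (8). Multiply by $\gamma_iy_i$ and sum over $i$: $e_mL_m-e_{m-1}L_{m+1}\ge0$.

*Second parenthesis.* Let $p=|B|=n-1$. The numbers $L_1,\dots,L_p$ are positive and $L_0=L_{p+1}=0$, so only $2\le m\le p-1$ needs proof. Consider
$$\sum_{k=1}^pL_kz^{k-1}=\sum_{i\in B}\gamma_iy_i\prod_{l\in B\setminus i}(1+zy_l),$$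
a polynomial of degree $p-1$ with positive coefficients. Suppose first that the $y$'s in $B$ are distinct, and let $y_i$ be the $\nu$-th largest of them. At $z=-1/y_i$ only the $i$-th term survives. Its value is $\gamma_iy_i\prod_{l\in B\setminus i}(1-y_l/y_i)$, which has sign $(-1)^{\nu-1}$, one minus sign for each larger $y_l$. So the polynomial alternates in sign at $p$ points, and all its $p-1$ roots are real. Newton's inequality gives $L_{m-1}L_{m+1}\le L_m^2$. Both sides are continuous in the $y$'s, so this holds for coinciding $y$'s too. $\square$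

## 7. The three inequalities

We now prove (7). Write $\pi_k,\pi_{kl}$ for the inclusion probabilities of the frozen $m$-subset law with weights $y(x)$. By the facts of Section 5, $y_1(x)\ge\dots\ge y_n(x)$.

**Step 1: the first inequality of (7), at each frozen time.** By the second form in (4), $\varphi_{m-1}(s)=\int\sum_{|S|=m-1}q_Sd(S^c)A(S)\,dx\big/\int g_{m-1}\,dx$. So it suffices to show that, for each $x$,
$$\sum_{|S|=m-1}q_S\,d(S^c)A(S)\le a\,g_{m-1}.\tag{9}$$
By (5), with $T=S\cup k$, the left side is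
$$\sum_{|T|=m}q_T\sum_{k\in T}\gamma_k\frac{\lambda(T\setminus k)}{m-1}=\frac\varepsilon{m-1}\sum_{k\ne l}\gamma_k\lambda_l\pi_{kl}$$
(ordered pairs). On the right, (6) gives $g_{m-1}=\sum_{|T|=m}\gamma(T)q_T=\varepsilon\sum_k\gamma_k\pi_k$, and $a=\frac1m\sum_l\lambda_l\pi_l$. So (9) is equivalent to
$$\sum_{k,l}\gamma_k\lambda_lB_{kl}\le0,\qquad B_{kl}=\pi_{kl}-\tfrac{m-1}m\pi_k\pi_l\ (k\ne l),\quad B_{kk}=-\tfrac{m-1}m\pi_k^2.\tag{10}$$
The matrix $B$ is symmetric. Its row sums vanish: $\sum_{l\ne k}\pi_{kl}=(m-1)\pi_k$, because $T$ contains $m-1$ items besides $k$, and $\frac{m-1}m\pi_k\sum_l\pi_l=(m-1)\pi_k$.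

If all the off-diagonal entries were nonnegative, the computation of Lemma 2 would finish the step, as $\gamma$ and $\lambda$ are ordered alike. They need not be. For $y=(10,1,1)$ and $m=2$ (which occurs for $s=0$, $x=1$, $\lambda=(\log1.1,\log2,\log2)$), $B_{23}=\frac1{21}-\frac12\cdot\frac{121}{441}=-\frac{79}{882}$. So we use the order of the items.

Put $V_b=\{b,\dots,n\}$. Since $\gamma$ and $\lambda$ are nondecreasing in the index,
$$\gamma=\gamma_1\mathbf 1+\sum_{b\ge2}(\gamma_b-\gamma_{b-1})\mathbf 1_{V_b},\qquad\lambda=\lambda_1\mathbf 1+\sum_{b\ge2}(\lambda_b-\lambda_{b-1})\mathbf 1_{V_b},$$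
with all increments nonnegative. The constant vectors contribute $0$ to (10) by the zero row sums and symmetry. So it suffices that $\sum_{k\in U,\,l\in V}B_{kl}\le0$ for $U,V\in\{V_2,\dots,V_n\}$. These sets are nested and $B$ is symmetric, so we may take $U\subseteq V$. Then it is enough that
$$\sum_{l\in V}B_{kl}\le0\qquad\text{for every }k\in V.$$
Let $J=V^c=\{1,\dots,b-1\}$; it consists of items with the largest $y$'s, and $k\notin J$. By zero row sums,
$$\sum_{l\in V}B_{kl}=-\sum_{l\in J}B_{kl}=-\pi_k\Big[\sum_{l\in J}P(l\in T\mid k\in T)-\tfrac{m-1}m\sum_{l\in J}\pi_l^{(m)}\Big].$$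
Given $k\in T$, the set $T\setminus k$ is the $(m-1)$-subset sample from $N\setminus k$. By Lemma 3 with $r=m-1$, and then Lemma 4,
$$\sum_{l\in J}P(l\in T\mid k\in T)=\sum_{l\in J}\pi_l^{(m-1)}(N\setminus k)\ge\sum_{l\in J}\pi_l^{(m-1)}(N)\ge\tfrac{m-1}m\sum_{l\in J}\pi_l^{(m)}(N).$$
So the bracket is nonnegative, (10) and (9) hold, and integrating (9) over $x$ gives the first inequality of (7).

**Step 2: the second inequality of (7), by two monotonicities.** First, $a$ is nonincreasing. Since $(y^T)'=-c(T)\,y^T$, differentiating $a=\frac1mE_x\lambda(T)$ gives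
$$a'(x)=-\tfrac1m\mathrm{Cov}_x(\lambda(T),c(T))\le0.\tag{11}$$
The sign follows from Lemma 2: by Lemma 1, $\pi_k\pi_l-\pi_{kl}\ge0$, and $(\lambda_k-\lambda_l)(c_k-c_l)\ge0$ because $c_j$ increases with $\lambda_j$.

Second, $\rho=g_{m-1}/g_m$ is nondecreasing. By (6), $\rho=L_m(N)/L_{m+1}(N)$ at $y=y(x)$, with $\gamma$ independent of $x$. As $x$ grows, every $y_j(x)$ decreases, and Lemma 5 applies.

Chebyshev's inequality for the probability measure proportional to $g_m\,dx$, with $\rho$ nondecreasing and $a$ nonincreasing, gives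
$$\frac{\int a\,\rho\,g_m\,dx}{\int g_m\,dx}\le\frac{\int\rho\,g_m\,dx}{\int g_m\,dx}\cdot\frac{\int a\,g_m\,dx}{\int g_m\,dx}.$$
Here $\rho g_m=g_{m-1}$ is integrable and $a$ is bounded. Dividing by the first factor on the right gives the second inequality of (7).

**Step 3: the third inequality of (7), by integration by parts.** Here we return from $a(x)$ to $A(T)$. Summing $q_T'=q_T(d(T^c)-\lambda(T))$ over $|T|=m$,
$$\varepsilon'=g_m-\sum_{|T|=m}\lambda(T)q_T=g_m-m\,a\,\varepsilon.\tag{12}$$
Also $\varepsilon(0)=\varepsilon(\infty)=0$, as $1\le m\le n-1$. Next we bound $a'$. In (11) put $c=\lambda+d$. Since $d_j$ decreases with $\lambda_j$, Lemmas 1 and 2 give $\mathrm{Cov}_x(\lambda(T),d(T))\le0$. Hence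
$$0\le-a'=\tfrac1m\big[\mathrm{Var}_x\lambda(T)+\mathrm{Cov}_x(\lambda(T),d(T))\big]\le\tfrac1m\mathrm{Var}_x\lambda(T),\tag{13}$$
which is bounded. The function $\varepsilon$ is integrable by (4). So we may integrate by parts, with vanishing boundary terms because $a$ is bounded:
$$\int g_m\,a\,dx=\int m\,a^2\varepsilon\,dx+\int\varepsilon'a\,dx=\int\varepsilon\,(m\,a^2-a')\,dx.$$
Now $m\,a^2=\frac1m(E_x\lambda(T))^2$, and (13) gives $-a'\le\frac1m\mathrm{Var}_x\lambda(T)$; together they form a second moment: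
$$\int g_m\,a\,dx\le\int\varepsilon\,\tfrac1mE_x[\lambda(T)^2]\,dx=\int\sum_{|T|=m}q_T\,\lambda(T)A(T)\,dx=\sum_{|T|=m}w_m(T)A(T),\tag{14}$$
by the first form in (4). Divide by $\int g_m\,dx=\sum_{|T|=m}w_m(T)$: the left side becomes $\int g_ma\,dx/\int g_m\,dx$, and the right side becomes $\varphi_m(s)$. This is the third inequality, and (7) is proved.

## 8. Strictness

**Step 4: strict inequality for unequal rates.** Suppose $\lambda_k\ne\lambda_l$ for some $k,l$. Then $(\lambda_k-\lambda_l)(d_k-d_l)<0$. Since $1\le m\le n-1$, the strict form of Lemma 1 gives $\pi_k\pi_l-\pi_{kl}>0$. By Lemma 2, $\mathrm{Cov}_x(\lambda(T),d(T))<0$ for every $x>0$. So the last inequality in (13) is strict for every $x>0$. As $\varepsilon>0$, (14) is strict, and so is the third inequality of (7).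

With the case $m=n$ from Section 4, this completes the proof of Theorem 2, and by Section 3 that of Theorem 1. $\blacksquare$

## 9. Where the likelihood ratio order fails

For the lamps, $D^*_{2:3}\not\le_{\rm lr}D^*_{3:3}$. The following theorem shows that such failures occur at many positions.

**Theorem 3.** Let $m\ge2$, $M\ge1$ with $H_M=\sum_{r=1}^M\frac1r>m-1$, and $n=M+m-1$. Then for suitable rates $D^*_{n-m+1:n}\le_{\rm lr}D^*_{n-m+2:n}$ fails. Hence for every $m\ge2$ the likelihood ratio version fails for some $n$ at that position counted from the top. For every $i\ge2$, $D^*_{i:n}\le_{\rm lr}D^*_{i+1:n}$ fails for $n=i+1$ and some rates.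

**Step 5: a necessary condition at $t=0$.** Given $R_m=S$, the variable $mW_m$ is exponential with rate $A(S)$. So $D^*_{n-m+1:n}$ has density $f_m(t)=E[A(R_m)e^{-tA(R_m)}]$, and $-f_m'(0)/f_m(0)=E[A(R_m)^2]/E[A(R_m)]$. If $D^*_{n-m+1:n}\le_{\rm lr}D^*_{n-m+2:n}$, then $f_{m-1}/f_m$ is nondecreasing. Its logarithmic derivative at $0$ is therefore nonnegative, that is,
$$\frac{E[A(R_{m-1})^2]}{E[A(R_{m-1})]}\le\frac{E[A(R_m)^2]}{E[A(R_m)]}.\tag{15}$$
For the lamps with $m=2$, the right side is $\frac{1/5+9/20}{4/5}=\frac{13}{16}$ and the left side is $\frac{7/15+2/15}{11/15}=\frac9{11}>\frac{13}{16}$, in agreement with the opening computation.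

**Step 6: a few very slow items.** We choose rates that violate (15). Take $m-1$ items of rate $\delta$ (slow) and $M$ items of rate $1$ (fast), so $n=M+m-1$, and let $\delta\downarrow0$. At the $k$-th death, $k\le M$, at most $k-1$ fast items are dead, so at least $M-k+1\ge1$ are alive. The total rate is then at least $1$ and the slow items contribute at most $(m-1)\delta$. So a slow item dies at that step with conditional probability at most $(m-1)\delta$.

*Right side of (15).* The set $R_m$ is what remains after $M-1$ deaths. With probability $1-O(\delta)$ these are all fast, and $R_m$ consists of all $m-1$ slow items and one fast item, with $A(R_m)=\frac{1+(m-1)\delta}m$. As $A$ is bounded, the right side tends to $\frac{1/m^2}{1/m}=\frac1m$.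

*Left side of (15).* The set $R_{m-1}$ is what remains after $M$ deaths. Let $K$ be its number of fast items. If $K'$ of the first $M$ deaths are slow, then $M-K'$ fast items have died and $K'$ are left; so $K$ is the number of slow deaths among the first $M$. Summing over pairs of steps, $P(K\ge2)=O(\delta^2)$. If no slow item has died before step $k$, there are $M-k+1$ fast and $m-1$ slow items alive, and a slow one dies at step $k$ with probability
$$\frac{(m-1)\delta}{M-k+1+(m-1)\delta}=\frac{(m-1)\delta}{M-k+1}+O(\delta^2).$$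
The condition that all the other steps are fast changes this by a factor $1-O(\delta)$. Hence
$$P(K=1)=\sum_{k=1}^M\frac{(m-1)\delta}{M-k+1}+O(\delta^2)=(m-1)\,\delta H_M+O(\delta^2).$$
As $K$ is bounded, $E[K]$ and $E[K^2]$ both equal $(m-1)\delta H_M+O(\delta^2)$. Now
$$A(R_{m-1})=\frac{K+(m-1-K)\delta}{m-1}=\delta+(1-\delta)\frac K{m-1},$$
so
$$E[A(R_{m-1})]=\delta(1+H_M)+O(\delta^2),\qquad E[A(R_{m-1})^2]=\frac{\delta H_M}{m-1}+O(\delta^2),$$
and the left side of (15) tends to $\dfrac{H_M}{(m-1)(1+H_M)}$.

**Step 7: comparing the limits.** We have $\frac{H_M}{(m-1)(1+H_M)}>\frac1m$ exactly when $mH_M>(m-1)(1+H_M)$, that is, when $H_M>m-1$. Then (15) fails for small $\delta$, and so does the likelihood ratio order. For each $m$ such an $M$ exists because the harmonic series diverges. For $m=2$ the condition $H_M>1$ holds for every $M\ge2$; here $n=M+1$, and the positions compared are $i=n-m+1=M$ and $i+1$. This covers every $i\ge2$ with $n=i+1$. $\blacksquare$
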